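\title{A non-analytic subnormal Toeplitz operator with self-commutator of rank two}

\begin{abstract}
We show that a $2$-hyponormal Toeplitz operator on the Hardy space with nonzero finite rank self-commutator need not be analytic. For every unimodular $\alpha\ne\pm1$ and every $0<a<2/15$ we construct a symbol $\varphi\notin H^\infty$ such that $T_\varphi$ has a self-commutator of rank two and is unitarily equivalent to the analytic Toeplitz operator with symbol $a+z+a\alpha^2z^2$; in particular $T_\varphi$ is subnormal. The symbol is built from a root of an explicit cubic polynomial. We also show that rank one forces analyticity, that every even rank occurs, and that every non-normal hyponormal Toeplitz operator is pure.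
\end{abstract}

\section{The question and the results}\label{sec:intro}

Let $L^2$ be the space of square integrable functions on the unit circle $\mathbb T$ with respect to normalized Lebesgue measure, with inner product $\langle\cdot,\cdot\rangle$. The Hardy space $H^2\subset L^2$ consists of the functions whose Fourier coefficients $\hat f(m)$ vanish for $m<0$; we identify them with their holomorphic extensions to the unit disk $\mathbb D$. Let $P:L^2\to H^2$ be the orthogonal projection and $H^\infty=L^\infty\cap H^2$. For $\psi\in L^\infty$ the Toeplitz and Hankel operators with symbol $\psi$ are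
\[
T_\psi f=P(\psi f),\qquad H_\psi f=(I-P)(\psi f)\qquad(f\in H^2),
\]
and $T_\psi$ is called \emph{analytic} if $\psi\in H^\infty$. We have $T_\psi^*=T_{\bar\psi}$. We write $S=T_z$ for the shift and $x\otimes x$ for the operator $f\mapsto\langle f,x\rangle x$.

The \emph{self-commutator} of a bounded Hilbert space operator $T$ is $[T^*,T]=T^*T-TT^*$. Its quadratic form is $\|Tf\|^2-\|T^*f\|^2$, so it measures the failure of normality. The operator $T$ is \emph{hyponormal} if $[T^*,T]\ge0$, and \emph{$k$-hyponormal} if the $k\times k$ operator matrix with entry $[T^{*j},T^i]$ in position $(i,j)$ is positive semidefinite. Thus $T$ is $2$-hyponormal if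
\begin{equation}\label{eq:2hyp}
\begin{pmatrix}[T^*,T]&[T^{*2},T]\\ [T^*,T^2]&[T^{*2},T^2]\end{pmatrix}\ge0 ,
\end{equation}
and the upper left entry shows that such a $T$ is hyponormal. Finally, $T$ is \emph{subnormal} if it is the restriction of a normal operator to an invariant subspace. Subnormal operators are $k$-hyponormal for all $k$ (Lemma~\ref{lem:sub}). An analytic $T_\psi$ is subnormal, being the restriction to $H^2$ of multiplication by $\psi$ on $L^2$.

The following question is Problem~5.11 of \cite{notes}.

\begin{quote}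
\emph{If $T_\varphi$ is a $2$-hyponormal Toeplitz operator with nonzero finite rank self-commutator, does it follow that $T_\varphi$ is analytic?}
\end{quote}

The self-commutator of a Toeplitz operator is computed by Hankel operators. Subtracting $\|T_\psi^*f\|^2=\|\bar\psi f\|^2-\|H_{\bar\psi}f\|^2$ from $\|T_\psi f\|^2=\|\psi f\|^2-\|H_\psi f\|^2$ gives
\begin{equation}\label{eq:hankel}
\langle[T_\psi^*,T_\psi]f,f\rangle=\|H_{\bar\psi}f\|^2-\|H_\psi f\|^2 .
\end{equation}
For $\psi=z$ this is $|f(0)|^2$, so $[S^*,S]=1\otimes1$. The word ``nonzero'' excludes normal operators such as the self-adjoint $T_{z+\bar z}$. Hyponormality alone would not suffice either: for $\psi=2z+\bar z$ the right side of \eqref{eq:hankel} is $4|f(0)|^2-|f(0)|^2$, so $[T_\psi^*,T_\psi]=3\,(1\otimes 1)$ is positive of rank one. This operator is not $2$-hyponormal, because it maps $z$ to $1+2z^2$ and so does not preserve the kernel $zH^2$ of its self-commutator, as a $2$-hyponormal operator must (Lemma~\ref{lem:kernel}).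

One would guess that the answer is yes. The evident way for \eqref{eq:hankel} to have finite rank is that both Hankel operators have finite rank. Then the symbol is rational by Kronecker's theorem, and for rational symbols Abrahamse's theorem gives analyticity (both theorems are recalled in Section~\ref{sec:background}). In rank one the guess is correct. But two Hankel operators of infinite rank can nearly cancel in \eqref{eq:hankel}, and in rank two this leaves room for a counterexample.

\begin{theorem}\label{thm:main}
Let $\alpha\in\mathbb T\setminus\{1,-1\}$ and $0<a<2/15$. There is a nonconstant function $u$, holomorphic on a neighborhood of $\overline{\mathbb D}$, such that for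
\[
\varphi=\alpha z+z^2u+\bar u
\]
the following hold.
\begin{enumerate}
\item[(i)] $[T_\varphi^*,T_\varphi]$ has rank exactly $2$.
\item[(ii)] $\varphi\notin H^\infty$.
\item[(iii)] $T_\varphi$ is unitarily equivalent to the analytic Toeplitz operator $T_r$, where $r(z)=a+z+a\alpha^2z^2$.
\end{enumerate}
In particular $T_\varphi$ is subnormal, hence $k$-hyponormal for every $k$, and the answer to the question is no.
\end{theorem}

To state the complements, recall that $\psi\in L^\infty$ is \emph{of bounded type} if $\psi=\psi_1/\psi_2$ with $\psi_1,\psi_2\in H^\infty$ and $\psi_2\neq0$, that a \emph{Blaschke factor} is a function $b(z)=(z-w)/(1-\bar wz)$ with $w\in\mathbb D$, and that an operator is \emph{pure} if it has no nonzero reducing subspace on which it is normal.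

\begin{theorem}\label{thm:compl}
\begin{enumerate}
\item[(i)] If $T_\varphi$ is $2$-hyponormal with self-commutator of rank one, then $\varphi=\lambda+cb$ with $\lambda,c\in\mathbb C$ and $b$ a Blaschke factor; so $T_\varphi$ is analytic.
\item[(ii)] For every $d\ge1$ there is a non-analytic subnormal Toeplitz operator with self-commutator of rank $2d$.
\item[(iii)] If $T_\varphi$ is $2$-hyponormal with nonzero finite rank self-commutator, then $T_\varphi$ is analytic if and only if $\varphi$ or $\bar\varphi$ is of bounded type.
\item[(iv)] Every non-normal hyponormal Toeplitz operator is pure.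
\end{enumerate}
\end{theorem}

We do not decide whether non-analytic examples of odd rank $\ge3$ exist.

The proof of Theorem~\ref{thm:main} has three steps. If the range $M$ of $[T^*,T]$ is finite-dimensional and invariant under $T^*$, then a pure $T$ is determined up to unitary equivalence by the restrictions of $[T^*,T]$ and $T^*$ to $M$ (Section~\ref{sec:data}). For symbols of the form $\alpha z+z^2u+\bar u$ these restrictions can be computed, and they agree with those of $T_r$ as soon as $u$ satisfies one quadratic identity on the circle (Section~\ref{sec:rank2}). A solution of the identity comes from the roots of a cubic (Section~\ref{sec:cubic}).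

\section{Background}\label{sec:background}

We use the identities $S^*f=P(\bar zf)=(f-f(0))/z$ and $S^*T_\psi S=T_\psi$, and the Szeg\H{o} kernels $K_\zeta(z)=1/(1-\bar\zeta z)$, $\zeta\in\mathbb D$, which satisfy $f(\zeta)=\langle f,K_\zeta\rangle$ for $f\in H^2$. For $j\ge1$ the coefficient of $\bar z^j$ in $\bar\psi f$ is $\langle\bar\psi f,\bar z^j\rangle=\langle f,\psi\bar z^j\rangle$, so
\begin{equation}\label{eq:coeff}
H_{\bar\psi}f=\sum_{j\ge1}\big\langle f,P(\psi\bar z^j)\big\rangle\,\bar z^j\qquad(f\in H^2).
\end{equation}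

\begin{lemma}\label{lem:sub}
A subnormal operator is $k$-hyponormal for every $k$.
\end{lemma}

\begin{proof}
Let $T=N|_H$ with $N$ normal and $NH\subset H$, and let $P_H$ be the projection onto $H$. Then $T^i=N^i|_H$ and $T^{*j}=P_HN^{*j}|_H$. Since $N^i$ commutes with $N^{*j}$, we have $\langle N^if_j,N^jf_i\rangle=\langle N^{*j}f_j,N^{*i}f_i\rangle$ for $f_1,\dots,f_k\in H$. With $g=\sum_jN^{*j}f_j$ this gives
\[
\sum_{i,j}\langle[T^{*j},T^i]f_j,f_i\rangle=\sum_{i,j}\langle N^if_j,N^jf_i\rangle-\Big\|\sum_jT^{*j}f_j\Big\|^2=\|g\|^2-\|P_Hg\|^2\ge0 .\qedhere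
\]
\end{proof}

The next lemma is the only consequence of $2$-hyponormality, beyond hyponormality, that we use.

\begin{lemma}\label{lem:kernel}
Let $T$ be $2$-hyponormal and $D=[T^*,T]$. Then $T\ker D\subset\ker D$. If $D$ has finite rank and $M=\operatorname{ran}D$, then $T^*M\subset M$.
\end{lemma}

\begin{proof}
Let $Df=0$. The quadratic form of the positive operator \eqref{eq:2hyp} vanishes at the vector $(f,0)$, so the operator annihilates this vector. The second row gives $[T^*,T^2]f=0$. Since $[T^*,T^2]=DT+TD$, we get $DTf=0$. If $D$ has finite rank, then $M$ is closed, $M=(\ker D)^\perp$ because $D$ is self-adjoint, and the second claim follows by taking adjoints.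
\end{proof}

We quote five theorems.
\begin{itemize}
\item \emph{Cowen's theorem} \cite{cowen}: $T_\varphi$ is hyponormal if and only if there is $\omega\in H^\infty$ with $\|\omega\|_\infty\le1$ and $\varphi-\omega\bar\varphi\in H^\infty$.
\item \emph{Coburn's theorem} (1966): if $\psi\in L^\infty$ and $\psi\neq0$, then $\ker T_\psi=0$ or $\ker T_\psi^*=0$.
\item \emph{The Brown--Halmos theorem}: if $T_\theta$ is an isometry, then $\theta$ is inner, that is, $\theta\in H^\infty$ and $|\theta|=1$ almost everywhere on $\mathbb T$.
\item \emph{Kronecker's theorem}: $H_\psi$ has finite rank if and only if $(I-P)\psi$ is a rational function.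
\item \emph{Abrahamse's theorem} \cite{abrahamse}: if $\varphi$ or $\bar\varphi$ is of bounded type, $T_\varphi$ is hyponormal and $\ker[T_\varphi^*,T_\varphi]$ is invariant under $T_\varphi$, then $T_\varphi$ is normal or analytic. A rational symbol is a quotient of two polynomials, hence of bounded type.
\end{itemize}
The proof of Theorem~\ref{thm:main} needs only the first two, and only through purity.

\section{The range of the self-commutator determines the operator}\label{sec:data}

The mechanism is visible in rank one. Suppose $[T^*,T]=e\otimes e$ with $\|e\|=1$ and $T^*e=0$, as for $T=S$ and $e=1$. Write the hypothesis as $T^*T=TT^*+e\otimes e$. Then $T^*Te=e$. For $i\ge1$ we have $\langle T^ie,e\rangle=\langle T^{i-1}e,T^*e\rangle=0$, so $T^*T^{i+1}e=T(T^*T^ie)$, and by induction $T^*T^{i}e=T^{i-1}e$ for all $i\geq1$. Hence $\langle T^ie,T^je\rangle=\langle T^{i-1}e,T^{j-1}e\rangle$ for $i,j\ge1$, and the vectors $e,Te,T^2e,\dots$ are orthonormal. On their closed span $T$ is a copy of the shift. The rule $T^*T=TT^*+[T^*,T]$ has recovered all inner products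 $\langle T^ie,T^je\rangle$ from the action of $[T^*,T]$ and $T^*$ on $\mathbb Ce$. The same happens in any finite rank.

\begin{lemma}\label{lem:data}
Let $T$ be a bounded operator on a Hilbert space $H$ and $D=[T^*,T]$. Suppose that $M=\operatorname{ran}D$ is finite-dimensional and $T^*M\subset M$, and let $H_0$ be the closed span of the subspaces $T^jM$, $j\ge0$.
\begin{enumerate}
\item[(a)] $H_0$ reduces $T$, and $T|_{H_0^\perp}$ is normal.
\item[(b)] Let $T'$ on $H'$ be another such operator, with $D',M',H_0'$. If $V:M\to M'$ is a unitary with $VD|_M=D'V$ and $VT^*|_M=T'^*V$, then $T|_{H_0}$ is unitarily equivalent to $T'|_{H_0'}$.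
\end{enumerate}
\end{lemma}

\begin{proof}
Let $A$ be the operator on $M$ with $A^*=T^*|_M$, and let $P_M$ be the projection onto $M$. For $x,w\in M$,
\begin{equation}\label{eq:compress}
\langle T^ix,w\rangle=\langle x,T^{*i}w\rangle=\langle x,A^{*i}w\rangle=\langle A^ix,w\rangle ,
\end{equation}
so $P_MT^ix=A^ix$; this is where $T^*M\subset M$ is used. Since $\ker D=M^\perp$, we have $D=DP_M$ and therefore $DT^ix=DA^ix$. We claim that for $x\in M$ and $i\ge0$
\begin{equation}\label{eq:rec}
T^*T^ix=T^iA^*x+\sum_{l=0}^{i-1}T^lDA^{\,i-1-l}x .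
\end{equation}
For $i=0$ this is the definition of $A$. If it holds for $i$, then
\[
T^*T^{i+1}x=T(T^*T^ix)+DT^ix=T^{i+1}A^*x+\sum_{l=1}^{i}T^lDA^{\,i-l}x+DA^ix ,
\]
which is \eqref{eq:rec} for $i+1$.

(a) The vectors $A^*x$ and $DA^mx$ lie in $M$, so \eqref{eq:rec} shows that $H_0$ is invariant under $T^*$; it is invariant under $T$ by definition. The self-commutator of $T|_{H_0^\perp}$ is $D|_{H_0^\perp}$, which vanishes because $H_0^\perp\subset M^\perp=\ker D$.

(b) We have $VA^*=A'^*V$, and taking adjoints gives $VA=A'V$. We prove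
\[
\langle T^ix,T^jw\rangle=\langle T'^iVx,T'^jVw\rangle\qquad(i,j\ge0,\ x,w\in M)
\]
by induction on $j$, for all $i,x,w$ at once. For $j=0$, by \eqref{eq:compress} the two sides are $\langle A^ix,w\rangle$ and $\langle A'^iVx,Vw\rangle$, which are equal. For the step, \eqref{eq:rec} gives
\[
\langle T^ix,T^{j+1}w\rangle=\langle T^iA^*x,T^jw\rangle+\sum_{l=0}^{i-1}\langle T^lDA^{\,i-1-l}x,T^jw\rangle .
\]
The induction hypothesis applies to each term, and $VA^*x=A'^*Vx$, $VDA^mx=D'A'^mVx$; so the sum equals the corresponding sum for $T'$. Consequently $\sum_iT^ix_i\mapsto\sum_iT'^iVx_i$ is a well-defined isometry on finite sums with dense range in $H_0'$. It extends to a unitary $W:H_0\to H_0'$ with $WT=T'W$.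
\end{proof}

The lemma cannot see $H_0^\perp$: adding a normal direct summand to $T$ changes neither $M$, nor $D|_M$, nor $T^*|_M$. To obtain unitary equivalence on all of $H^2$ we must know that the Toeplitz operators in question have no normal summand.

\begin{proof}[Proof of Theorem~\ref{thm:compl}\,(iv)]
Let $T=T_\varphi$ be hyponormal and not normal, and let $E$ be a reducing subspace such that $N=T|_E$ is normal. By Cowen's theorem $h=\varphi-\omega\bar\varphi\in H^\infty$ for some $\omega\in H^\infty$ with $\|\omega\|_\infty\le1$. For $f\in H^2$ put $g=H_{\bar\varphi}f$. Since $hf$ and $\omega P(\bar\varphi f)$ lie in $H^2$,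
\begin{equation}\label{eq:cowen}
H_\varphi f=(I-P)(\omega\bar\varphi f)=(I-P)(\omega g).
\end{equation}
If $|\omega|=1$ at a point of $\mathbb D$, then $\omega$ is a unimodular constant by the maximum principle, $\|H_\varphi f\|=\|g\|$ for all $f$, and $T$ is normal by \eqref{eq:hankel}. So $|\omega|<1$ on $\mathbb D$.

Let $f\in E$. Then $[T^*,T]f=0$, so \eqref{eq:hankel} and \eqref{eq:cowen} give $\|g\|=\|(I-P)(\omega g)\|\le\|\omega g\|\le\|g\|$. Hence $P(\omega g)=0$ and $H_\varphi f=\omega H_{\bar\varphi}f$, that is, $\varphi f-Tf=\omega(\bar\varphi f-T^*f)$. Rearranging,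
\[
Nf-\omega N^*f=hf\qquad(f\in E).
\]
This is an identity between functions in $H^2$, and evaluation at a point turns the multipliers $\omega$ and $h$ into scalars. Fix $\zeta\in\mathbb D$, let $e$ be the projection of $K_\zeta$ onto $E$, and put $\kappa=\overline{\omega(\zeta)}$, $\eta=\overline{h(\zeta)}$. Since $f,Nf,N^*f\in E$, evaluation at $\zeta$ reads $\langle f,N^*e-\kappa Ne-\eta e\rangle=0$ for all $f\in E$, so $N^*e=\kappa Ne+\eta e$. As $|\kappa|<1$, the real-linear map $\lambda\mapsto\bar\lambda-\kappa\lambda$ of $\mathbb C$ is injective, hence onto. Choose $\lambda$ with $\bar\lambda-\kappa\lambda=\eta$. Then $(N-\lambda)^*e=\kappa(N-\lambda)e$. Normality gives $\|(N-\lambda)^*e\|=\|(N-\lambda)e\|$, so both vectors vanish, and $e\in\ker T_{\varphi-\lambda}\cap\ker T_{\varphi-\lambda}^*$. Since $T$ is not normal, $\varphi-\lambda\ne0$, and Coburn's theorem gives $e=0$. Thus every $f\in E$ vanishes at every $\zeta\in\mathbb D$, and $E=0$.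
\end{proof}

Rank one is now settled by comparison with the shift.

\begin{proof}[Proof of Theorem~\ref{thm:compl}\,(i)]
Write $[T_\varphi^*,T_\varphi]=\delta\,e\otimes e$ with $\|e\|=1$; here $\delta>0$ by hyponormality. By Lemma~\ref{lem:kernel}, $T_\varphi^*e=\bar\lambda e$ for some $\lambda$. Put $\theta=(\varphi-\lambda)/\sqrt\delta$. Then $[T_\theta^*,T_\theta]=e\otimes e$ and $T_\theta^*e=0$, while $[S^*,S]=1\otimes1$ and $S^*1=0$. In Lemma~\ref{lem:data} we have $H_0=H^2$ for $T_\theta$ by purity and for $S$ because the powers $z^j$ span $H^2$. So $T_\theta$ is unitarily equivalent to $S$. By the Brown--Halmos theorem $\theta$ is inner, and $H^2\ominus\theta H^2=\ker T_\theta^*$ has the dimension of $\ker S^*$, namely one. This subspace is invariant under $S^*$, so it is spanned by an eigenvector of $S^*$. Comparing Taylor coefficients in $S^*f=\bar wf$ shows that the eigenvectors are the multiples of the kernels $K_w$, $w\in\mathbb D$. Hence $\theta H^2=\{f:f(w)=0\}=bH^2$ for the Blaschke factor $b$ with zero $w$. Then $\theta\bar b$ and its conjugate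 $b\bar\theta$ both lie in $H^2$, so $\theta\bar b$ is a constant $\gamma$, and $\varphi=\lambda+\sqrt\delta\,\gamma b$.
\end{proof}

\section{Rank two: reduction to one identity}\label{sec:rank2}

Formula \eqref{eq:cowen} suggests how to obtain finite rank without rationality. If $\omega=z^m$, then $H_\varphi f$ is $H_{\bar\varphi}f$ with its first $m$ coefficients removed, and the self-commutator has rank at most $m$, whatever the ranks of the Hankel operators. The case $m=1$ is closed by Theorem~\ref{thm:compl}\,(i), so we take $m=2$. The condition $\varphi-z^2\bar\varphi\in H^\infty$ says that $\hat\varphi(-j)=\overline{\hat\varphi(j+2)}$ for $j\ge1$. With $u=\sum_{j\ge0}\hat\varphi(j+2)z^j$ and $\alpha=\hat\varphi(1)$ this means that $\varphi$ equals $\alpha z+z^2u+\bar u$ up to an additive constant, which does not affect the question. We normalize $|\alpha|=1$ and take $u\in H^\infty$. Throughout this section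
\[
\varphi=\alpha z+z^2u+\bar u,\qquad T=T_\varphi,\qquad F=\alpha+zu .
\]
Since $\hat\varphi(-j)=\overline{\hat u(j)}$ for $j\ge1$, the operator $T$ is analytic exactly when $u$ is constant.

\begin{lemma}\label{lem:comm}
We have $[T^*,T]=F\otimes F+u\otimes u$. Moreover
\[
T^*F=\alpha u+T^*(zu),\qquad T^*u=S^*T^*(zu),\qquad \langle u,F\rangle=\big(T^*(zu)\big)(0).
\]
\end{lemma}

\begin{proof}
Here $\varphi-z^2\bar\varphi=(\alpha-\bar\alpha)z\in H^\infty$, so \eqref{eq:cowen} holds with $\omega=z^2$. If $g=H_{\bar\varphi}f=\sum_{j\ge1}g_j\bar z^j$, then $H_\varphi f=\sum_{j\ge3}g_j\bar z^{\,j-2}$, and \eqref{eq:hankel} gives $\langle[T^*,T]f,f\rangle=|g_1|^2+|g_2|^2$. By \eqref{eq:coeff}, $g_1=\langle f,F\rangle$ and $g_2=\langle f,u\rangle$, because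
\[
P(\varphi\bar z)=P(\alpha+zu+\bar z\bar u)=F,\qquad P(\varphi\bar z^2)=P(\alpha\bar z+u+\bar z^2\bar u)=u .
\]
A self-adjoint operator is determined by its quadratic form, which proves the first claim. Next, $T^*1=P(\bar\alpha\bar z+\bar z^2\bar u+u)=u$ gives the formula for $T^*F$, and $T^*=S^*T^*S$ gives the formula for $T^*u$. Finally $\langle u,F\rangle=\langle u,\varphi\bar z\rangle=\langle\bar\varphi zu,1\rangle=\big(T^*(zu)\big)(0)$.
\end{proof}

So $T$ is always hyponormal with self-commutator of rank at most two, and everything depends on the single function $T^*(zu)$. Let us see what it has to be in a counterexample of rank two. Then $M=\operatorname{span}\{F,u\}$ is invariant under $T^*$ by Lemma~\ref{lem:kernel}, so $T^*(zu)=T^*F-\alpha u=aF+cu$ for some constants $a,c$, and $T^*u=au+cS^*u$ because $S^*F=u$. If $c\ne0$, then $S^*u\in M$ and $M$ is invariant under $S^*$. Then $u,S^*u,S^{*2}u$ are linearly dependent; multiplying the relation by $z^2$ exhibits $u$ as a rational function, and Abrahamse's theorem makes $T$ analytic. So $c=0$. Replacing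 $\varphi(z)$ by $\lambda\varphi(\bar\lambda z)$ with $|\lambda|=1$ keeps the form of the symbol, with the same $\alpha$ and with $\bar\lambda u(\bar\lambda z)$ in place of $u$, and multiplies $a$ by $\bar\lambda$. We therefore look for $u$ with
\begin{equation}\label{eq:E}
T^*(zu)=aF,\qquad a>0 .
\end{equation}

Assume \eqref{eq:E} and put $v=\alpha u$, so that $v\otimes v=u\otimes u$. Lemma~\ref{lem:comm} gives $\langle u,F\rangle=aF(0)=a\alpha$, hence $\langle F,v\rangle=\bar\alpha\,\overline{\langle u,F\rangle}=a\bar\alpha^2$, and altogether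
\begin{equation}\label{eq:dataT}
\begin{gathered}
{[T^*,T]}=F\otimes F+v\otimes v,\qquad T^*F=aF+v,\qquad T^*v=av,\\
\|F\|^2=1+\|u\|^2,\qquad \|v\|^2=\|u\|^2,\qquad \langle F,v\rangle=a\bar\alpha^2 .
\end{gathered}
\end{equation}
Invariance of $M$ is necessary for $2$-hyponormality, but we want a sufficient condition. Lemma~\ref{lem:data} provides one if we find a subnormal operator with the same data. On $M$ the operator $T^*$ is a Jordan block with eigenvalue $a$, as for a quadratic polynomial with constant term $a$. Indeed, let $r=a+z+bz^2$, $F_r=P(r\bar z)=1+bz$ and $v_r=P(r\bar z^2)=b$. Since $H_r=0$ and $P(r\bar z^j)=0$ for $j\ge3$, formulas \eqref{eq:hankel} and \eqref{eq:coeff} give the self-commutator of $T_r$, and $T_r^*=a+S^*+\bar bS^{*2}$ gives the action of the adjoint: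
\begin{equation}\label{eq:datar}
\begin{gathered}
{[T_r^*,T_r]}=F_r\otimes F_r+v_r\otimes v_r,\qquad T_r^*F_r=aF_r+v_r,\qquad T_r^*v_r=av_r,\\
\|F_r\|^2=1+|b|^2,\qquad \|v_r\|^2=|b|^2,\qquad \langle F_r,v_r\rangle=\bar b .
\end{gathered}
\end{equation}
The second lines of \eqref{eq:dataT} and \eqref{eq:datar} agree exactly when $b=a\alpha^2$ and $\|u\|=a$.

\begin{proposition}\label{prop:reduction}
Let $\alpha\in\mathbb T$, $a>0$ and $u\in H^\infty$ satisfy \eqref{eq:E} and $\|u\|=a$. Then $[T^*,T]$ has rank exactly $2$, and $T$ is unitarily equivalent to $T_r$ with $r=a+z+a\alpha^2z^2$. If $\alpha\ne\pm1$, then $u$ is not constant.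
\end{proposition}

\begin{proof}
The Gram determinant of $F,v$ is $(1+a^2)a^2-a^2=a^4>0$, so $F$ and $v$ are independent. The operator $F\otimes F+v\otimes v$ maps $M=\operatorname{span}\{F,v\}$ into itself, injectively because its quadratic form $|\langle x,F\rangle|^2+|\langle x,v\rangle|^2$ is positive for $x\in M\setminus\{0\}$, and it vanishes on $M^\perp$; so its range is $M$. The same holds for $F_r,v_r$ and $M_r=\operatorname{span}\{F_r,v_r\}$ with $b=a\alpha^2$. The Gram matrices agree, so $V:F\mapsto F_r$, $v\mapsto v_r$ is a unitary from $M$ onto $M_r$. It intertwines $T^*|_M$ and $T_r^*|_{M_r}$ by \eqref{eq:dataT} and \eqref{eq:datar}, and for $x\in M$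
\[
V[T^*,T]x=\langle x,F\rangle F_r+\langle x,v\rangle v_r=\langle Vx,F_r\rangle F_r+\langle Vx,v_r\rangle v_r=[T_r^*,T_r]Vx .
\]
By Lemma~\ref{lem:data}, $T|_{H_0}$ is unitarily equivalent to $T_r|_{H_0'}$, and the restrictions to $H_0^\perp$ and $H_0'^\perp$ are normal. Both $T$ and $T_r$ are hyponormal and not normal, so $H_0=H_0'=H^2$ by Theorem~\ref{thm:compl}\,(iv).

If $u$ is a constant $c$, then $T^*(zu)=P\big((c+\bar\alpha\bar z+\bar c\bar z^2)cz\big)=\bar\alpha c+c^2z$ and $aF=a\alpha+acz$. So $c=a\alpha^2\neq0$ and $c=a$, which forces $\alpha^2=1$.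
\end{proof}

\begin{remark}
Subnormality of $T$ does not require purity: $T_r|_{H_0'}$ is the restriction of multiplication by $r$ on $L^2$ to an invariant subspace, so $T$ is the direct sum of a subnormal and a normal operator. The negative answer to the question thus needs neither Cowen's nor Coburn's theorem. Where purity is used, the function $\omega$ is explicit: $\omega=z^2$ for $\varphi$ and $\omega=0$ for $r$.
\end{remark}

The two hypotheses of Proposition~\ref{prop:reduction} combine into a pointwise identity on the circle.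

\begin{lemma}\label{lem:pointwise}
Let $y=zu$ and $n=az-\bar\alpha$. Then \eqref{eq:E} and $\|u\|=a$ hold if and only if, almost everywhere on $\mathbb T$,
\begin{equation}\label{eq:key}
|y|^2=a^2+2\operatorname{Re}\big[a\alpha z+ny-y^2\big].
\end{equation}
\end{lemma}

\begin{proof}
Put $G=a\alpha+nu-zu^2\in H^\infty$, so that the bracket in \eqref{eq:key} is $zG$. From $\bar\varphi z=\bar\alpha+\bar z\bar u+zu$ we get $T^*(zu)=\bar\alpha u+P(\bar z|u|^2)+zu^2$, while $aF=\bar\alpha u+G+zu^2$. So \eqref{eq:E} is equivalent to $P(\bar z|u|^2)=G$. The real function $|u|^2=|y|^2$ has mean $\|u\|^2$, and the part of its Fourier series with positive frequencies is $zP(\bar z|u|^2)$; hence $|y|^2=\|u\|^2+2\operatorname{Re}[zP(\bar z|u|^2)]$. Comparing Fourier coefficients with those of $a^2+2\operatorname{Re}[zG]$ proves the lemma.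
\end{proof}

\section{Solving the identity with a cubic}\label{sec:cubic}

We need a holomorphic $y$ with $y(0)=0$ that satisfies \eqref{eq:key}. The identity mixes $y$ and $\bar y$ quadratically, and it gives no direct way of finding $y$. We first guess the solution from the expected conclusion; the proof that follows does not depend on this guess.

For a continuous symbol $\psi$ the essential spectrum of $T_\psi$ is the curve $\psi(\mathbb T)$. If $T_\varphi$ is unitarily equivalent to $T_r$, then for each $\zeta\in\mathbb T$ there is $\tau\in\mathbb T$ with $\varphi(\zeta)=r(\tau)$. Both symbols have a similar shape. With $\rho=y+\bar y$, $x=\alpha\tau$ and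
\[
J(x)=a\Big(x+\frac1x\Big),
\]
which is real for $|x|=1$, we have
\[
\varphi(\zeta)=\zeta\,(\alpha+\rho(\zeta)),\qquad r(\tau)=a+\bar\alpha x+ax^2=x\,(\bar\alpha+J(x)).
\]
Equality of moduli means $|\alpha+\rho|=|\alpha+J(x)|$, and the simplest way to satisfy it is $\rho=J(x)$. Then $x$ solves $x(\bar\alpha+J(x))=\zeta(\alpha+J(x))$, so it is a root of the cubic
\begin{equation}\label{eq:cubic}
\begin{aligned}
Q_\zeta(x)&=x\,\big[x(\bar\alpha+J(x))-\zeta(\alpha+J(x))\big]\\
&=\bar\alpha x^2+ax(1+x^2)-\alpha\zeta x-a\zeta(1+x^2)\\
&=ax^3+(\bar\alpha-a\zeta)x^2+(a-\alpha\zeta)x-a\zeta .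
\end{aligned}
\end{equation}
The unimodular root $x_1$ gives a candidate $\rho=J(x_1)$, but only on the circle, and we must still split it as $y+\bar y$ with $y$ holomorphic in the disk. The other two roots do this. They will be $X$ and $1/\overline X$ with $X$ holomorphic in $\zeta$ on the whole disk, and Vieta's formula for $J(x_1)+J(X)+\overline{J(X)}$ is then the required splitting.

\begin{example}\label{ex:alpha1}
For $\alpha=1$ the cubic factors as $Q_\zeta(x)=(x-\zeta)(ax^2+x+a)$. Thus $x_1=\zeta$, and for $a<1/2$ the other roots are real constants $X$ and $1/X$ with $J(X)=-1$. Here $\rho=a\zeta+a\bar\zeta$ and $y=a\zeta=n-J(X)$, with $n=a\zeta-1$. Identity \eqref{eq:key} holds because $ny-y^2=-a\zeta$. The result is $u=a$ and $\varphi=a+z+az^2=r$, which is analytic. For $\alpha=-1$ one has $Q_\zeta(x)=(x-\zeta)(ax^2-x+a)$, $J(X)=1$, again $y=a\zeta$, and $\varphi(z)=r(-z)$. This is why $\alpha=\pm1$ is excluded in Theorem~\ref{thm:main}. For $\alpha=1$ and $a\ge1/2$ the roots of $ax^2+x+a$ lie on $\mathbb T$, so the separation of roots used below needs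 $a$ to be small.
\end{example}

The formula $y=n-J(X)$ persists for all $\alpha$. From now on $\alpha\in\mathbb T$, $0<a<2/15$, and $n(\zeta)=a\zeta-\bar\alpha$.

\begin{lemma}\label{lem:root}
Let $R=(4-10a)/(2+5a)$ and $\Omega=\{|\zeta|<R\}$. Then $R>1$, and for $\zeta\in\Omega$ the cubic $Q_\zeta$ has exactly one root $X(\zeta)$ in $|x|\ge2$. The functions $X$, $\mu=J(X)$ and $y=n-\mu$ are holomorphic on $\Omega$, and $y(0)=0$.
\end{lemma}

\begin{proof}
The inequality $R>1$ is $15a<2$; this is the only use of the bound on $a$. For $|x|=2$ and $\zeta\in\Omega$ the second line of \eqref{eq:cubic} gives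
\[
|Q_\zeta(x)-\bar\alpha x^2|\le10a+|\zeta|(2+5a)<4=|\bar\alpha x^2| .
\]
By Rouch\'e's theorem $Q_\zeta$ has no root on $|x|=2$ and two roots, counted with multiplicity, in $|x|<2$. Its degree is three, so there is one more root $X(\zeta)$; it is simple and $|X(\zeta)|>2$. By the implicit function theorem, near any $\zeta_0\in\Omega$ there is a holomorphic root of $Q_\zeta$ with value $X(\zeta_0)$ at $\zeta_0$. It stays in $|x|>2$ for $\zeta$ near $\zeta_0$, so it equals $X$. Thus $X$, $\mu$ and $y$ are holomorphic. At $\zeta=0$ the first line of \eqref{eq:cubic} reads $X(0)^2(\bar\alpha+\mu(0))=0$, so $\mu(0)=-\bar\alpha=n(0)$.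
\end{proof}

\begin{lemma}\label{lem:vieta}
Let $|\zeta|=1$. The roots of $Q_\zeta$ are $X$, $1/\overline X$ and a number $x_1$ with $|x_1|=1$. The real number $\rho=J(x_1)$ satisfies
\begin{align}
\rho+\mu+\bar\mu&=n+\bar n,\label{eq:v1}\\
\rho\,(\mu+\bar\mu)+|\mu|^2&=1-4a\operatorname{Re}(\alpha\zeta).\label{eq:v2}
\end{align}
In particular $\rho=y+\bar y$.
\end{lemma}

\begin{proof}
Conjugating and reversing the coefficients in the third line of \eqref{eq:cubic} and using $\zeta\bar\zeta=1$, we get
\[
x^3\,\overline{Q_\zeta(1/\bar x)}=a+(\alpha-a\bar\zeta)x+(a-\bar\alpha\bar\zeta)x^2-a\bar\zeta x^3=-\bar\zeta\,Q_\zeta(x).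
\]
So $x_2=1/\overline X$ is a root together with $x_3=X$, and $x_2\ne x_3$ because $|x_2|<1/2$. Let $x_1$ be the third root. The elementary symmetric functions of $x_1,x_2,x_3$ are
\[
E_1=\zeta-\frac{\bar\alpha}a,\qquad E_2=1-\frac{\alpha\zeta}a,\qquad E_3=\zeta .
\]
Since $|x_2x_3|=1=|E_3|$, we have $|x_1|=1$. The values of $J$ at the roots are $\rho$, $J(x_2)=\bar\mu$ and $J(x_3)=\mu$, so the left sides of \eqref{eq:v1} and \eqref{eq:v2} are their first two elementary symmetric functions. Now $\sum_i1/x_i=E_2/E_3=\bar\zeta-\alpha/a$, so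
\[
\sum_iJ(x_i)=a\Big(E_1+\frac{E_2}{E_3}\Big)=a\zeta-\bar\alpha+a\bar\zeta-\alpha=n+\bar n .
\]
Further, $\sum_{i<j}1/(x_ix_j)=E_1/E_3=1-\bar\alpha\bar\zeta/a=\overline{E_2}$, and
$\sum_{i\ne j}x_i/x_j=E_1E_2/E_3-3=|E_2|^2-3$. With $s=\operatorname{Re}(\alpha\zeta)$ we have $E_2+\overline{E_2}=2-2s/a$ and $|E_2|^2=1-2s/a+1/a^2$, so
\[
\sum_{i<j}J(x_i)J(x_j)=a^2\big(E_2+\overline{E_2}+|E_2|^2-3\big)=1-4as .\qedhere
\]
\end{proof}

The first Vieta relation has produced $y$. The second one is the quadratic identity.

\begin{proposition}\label{prop:key}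
The function $y=n-\mu$ satisfies \eqref{eq:key} on $\mathbb T$.
\end{proposition}

\begin{proof}
Let $|\zeta|=1$ and $s=\operatorname{Re}(\alpha\zeta)$. Eliminating $\rho$ from \eqref{eq:v1} and \eqref{eq:v2} gives
\begin{equation}\label{eq:elim}
(n+\bar n)(\mu+\bar\mu)-(\mu^2+\bar\mu^2+|\mu|^2)=1-4as .
\end{equation}
We have $ny-y^2=y\mu=n\mu-\mu^2$ and $|y|^2=|n|^2+|\mu|^2-2\operatorname{Re}(n\bar\mu)$ with $|n|^2=1+a^2-2as$. So the right side of \eqref{eq:key} minus the left side equals
\[
a^2+2as+2\operatorname{Re}(n\mu)-\mu^2-\bar\mu^2-(1+a^2-2as)-|\mu|^2+2\operatorname{Re}(n\bar\mu).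
\]
Since $2\operatorname{Re}(n\mu)+2\operatorname{Re}(n\bar\mu)=(n+\bar n)(\mu+\bar\mu)$, this is $4as-1$ plus the left side of \eqref{eq:elim}, which is zero.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Put $u(\zeta)=y(\zeta)/\zeta$, which is holomorphic on $\Omega\supset\overline{\mathbb D}$ by Lemma~\ref{lem:root}. By Proposition~\ref{prop:key} and Lemma~\ref{lem:pointwise}, $u$ satisfies the hypotheses of Proposition~\ref{prop:reduction}. This gives (i) and (iii), and $u$ is not constant because $\alpha\neq\pm1$; hence some coefficient $\hat\varphi(-j)=\overline{\hat u(j)}$, $j\ge1$, is nonzero, which is (ii). The last sentence of the theorem follows from (iii) and Lemma~\ref{lem:sub}.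
\end{proof}

\section{An explicit symbol}\label{sec:example}

The symbol can be described on the circle without reference to $X$. Let $\alpha\ne\pm1$ and $|\zeta|=1$. By Lemma~\ref{lem:vieta}, $\varphi(\zeta)=\zeta(\alpha+\rho)$ with $\rho=J(x_1)$, and the first line of \eqref{eq:cubic} gives $\zeta(\alpha+\rho)=x_1(\bar\alpha+\rho)$. So $\varphi(\zeta)=r(\bar\alpha x_1)$, as the guess predicted. Since $\alpha$ is not real, $\alpha+\rho\ne0$ and $x_1=\zeta(\alpha+\rho)^2/|\alpha+\rho|^2$. Inserting this into $\rho=2a\operatorname{Re}x_1$ yields a real cubic equation for $\rho$: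
\[
\rho\,|\alpha+\rho|^2=2a\operatorname{Re}\big[\zeta(\alpha+\rho)^2\big].
\]

\begin{example}
Take $\alpha=i$ and $a=1/10$. Since $(i+\rho)^2=\rho^2-1+2i\rho$,
\[
\varphi(e^{i\theta})=e^{i\theta}\big(i+\rho(\theta)\big),\qquad \rho+\rho^3=\tfrac15\big[(\rho^2-1)\cos\theta-2\rho\sin\theta\big].
\]
The equation determines $\rho(\theta)$ as its unique real root, because the $\rho$-derivative of the left side minus the right side is $1+3\rho^2-\frac25\rho\cos\theta+\frac25\sin\theta\ge3\rho^2-\frac25|\rho|+\frac35>0$. This $T_\varphi$ is not analytic and is unitarily equivalent to $T_r$ with $r=\frac1{10}+z-\frac1{10}z^2$. For instance, $\rho(\pi/2)=0$, $x_1=-i$ and $\varphi(i)=-1=r(-1)$.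
\end{example}

\section{Even ranks and symbols of bounded type}\label{sec:rest}

\begin{proof}[Proof of Theorem~\ref{thm:compl}\,(ii)]
Let $\varphi$ be as in Theorem~\ref{thm:main} and $\varphi_d(z)=\varphi(z^d)$. For $0\le j<d$ let $U_j$ be the isometry $f(z)\mapsto z^jf(z^d)$ of $L^2$, which sends $z^m$ to $z^{j+dm}$. Since $j+dm\ge0$ exactly when $m\ge0$, we have $PU_j=U_jP$. Also $\varphi_d\,U_jf=U_j(\varphi f)$, so $T_{\varphi_d}U_jf=U_jT_\varphi f$ for $f\in H^2$. The subspaces $U_jH^2$, $0\le j<d$, are mutually orthogonal with sum $H^2$, and each is invariant under $T_{\varphi_d}$. Hence $T_{\varphi_d}$ is unitarily equivalent to the direct sum of $d$ copies of $T_\varphi$. It is subnormal and its self-commutator has rank $2d$. Finally $\varphi_d\notin H^\infty$ because $\hat\varphi_d(-dm)=\hat\varphi(-m)$.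
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:compl}\,(iii)]
If $\varphi$ or $\bar\varphi$ is of bounded type, then Lemma~\ref{lem:kernel} and Abrahamse's theorem show that $T_\varphi$ is normal or analytic, and it is not normal because its self-commutator is nonzero. Conversely, let $\varphi\in H^\infty$. Then $H_\varphi=0$, so $[T_\varphi^*,T_\varphi]=H_{\bar\varphi}^*H_{\bar\varphi}$ by \eqref{eq:hankel}, and $H_{\bar\varphi}$ has finite rank. By Kronecker's theorem $(I-P)\bar\varphi=\overline{\varphi-\varphi(0)}$ is rational, so $\varphi$ is rational and hence of bounded type.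
\end{proof}

Together with the proofs of parts (i) and (iv) in Section~\ref{sec:data}, this completes the proof of Theorem~\ref{thm:compl}. The symbols in Theorem~\ref{thm:main} are real-analytic on $\mathbb T$, since $u$ is holomorphic on a neighborhood of $\overline{\mathbb D}$. Yet they are not in $H^\infty$, so part (iii) has the following consequence.

\begin{corollary}
For the symbols $\varphi$ of Theorem~\ref{thm:main}, neither $\varphi$ nor $\bar\varphi$ is of bounded type.
\end{corollary}

\begin{thebibliography}{9}

\bibitem{abrahamse}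
Abrahamse, Duke Math. J. \textbf{43} (1976).

\bibitem{cowen}
Cowen, Proc. Amer. Math. Soc. \textbf{103} (1988).

\bibitem{notes}
\emph{Lecture Notes on Operator Theory},
\texttt{http://www.math.snu.ac.kr/\allowbreak\textasciitilde wylee/\allowbreak Lecture\%20Notes\%20on\%20\allowbreak OperatorTheory.pdf}

\end{thebibliography}
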